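# Baire sets in the product of two separable spaces

## 1. One metrizable factor, and what changes without it

All topological spaces in these notes are Hausdorff, and $X\times Y$ always carries the product topology.

**Definition (Baire $\sigma$-algebra).** For a space $Z$, $\mathcal{Ba}(Z)$ is the smallest $\sigma$-algebra on $Z$ for which all continuous functions $Z\to\mathbb R$ are measurable.

If $Z$ is metric, a closed set $C\neq\emptyset$ is the zero set of the continuous function $z\mapsto \operatorname{dist}(z,C)$, so $\mathcal{Ba}(Z)$ is the Borel $\sigma$-algebra. If $Z$ is discrete, $\mathcal{Ba}(Z)$ consists of all subsets. A clopen set is always a Baire set, because its indicator is continuous. In Section 3 we shall see a compact space in which $\mathcal{Ba}$ is much smaller than the Borel $\sigma$-algebra.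

**Definition (product $\sigma$-algebra).** For $\sigma$-algebras $\mathcal A$ on $X$ and $\mathcal C$ on $Y$, $\mathcal A\otimes\mathcal C$ is the $\sigma$-algebra on $X\times Y$ generated by the rectangles $A\times C$ with $A\in\mathcal A$, $C\in\mathcal C$.

The inclusion
$$\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)\subset\mathcal{Ba}(X\times Y)\tag{1}$$
always holds: if $u:X\to\mathbb R$ is continuous, so is $(x,y)\mapsto u(x)$, hence $A\times Y\in\mathcal{Ba}(X\times Y)$ for $A\in\mathcal{Ba}(X)$. The same holds for $X\times C$, and $A\times C$ is the intersection of the two. So equality in (1) means exactly that every continuous $f:X\times Y\to\mathbb R$ is $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$-measurable. Here is a case in which this is easy.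

**Proposition 1.** If $X$ is a separable metric space and $Y$ is any Hausdorff space, then $\mathcal{Ba}(X\times Y)=\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$.

**Proof.** We may assume $X\ne\emptyset$. Let $\{x_i:i\in\omega\}$ be dense in $X$ and $f:X\times Y\to\mathbb R$ continuous. For $n\ge1$ let $U_{n,i}$ be the open ball of radius $1/n$ around $x_i$. For fixed $n$ these cover $X$. Freeze the first variable:
$$f_n(x,y)=f(x_i,y)\quad\text{if } x\in U_{n,i}\setminus\bigcup_{j<i}U_{n,j}.$$
For a Borel set $B\subset\mathbb R$, the set $\{f_n\in B\}$ is the union over $i$ of the rectangles $\big(U_{n,i}\setminus\bigcup_{j<i}U_{n,j}\big)\times\{y:f(x_i,y)\in B\}$, so $f_n$ is $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$-measurable. Moreover $f_n(x,y)=f(x',y)$ for some $x'$ at distance less than $1/n$ from $x$, so $f_n(x,y)\to f(x,y)$ by continuity of $f(\cdot,y)$ at $x$. A pointwise limit of measurable functions is measurable. $\square$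

**Example 2 (a countable factor).** If $X$ is countable, equality holds for every $Y$. Call $x,x'\in X$ equivalent if $u(x)=u(x')$ for every continuous $u:X\to\mathbb R$. The class $C$ of $x$ is a Baire set: for each of the countably many $x'$ outside $C$ choose a continuous $u_{x'}$ with $u_{x'}(x')\ne u_{x'}(x)$, and then $C=\bigcap_{x'}\{u_{x'}=u_{x'}(x)\}$. If $f$ is continuous on $X\times Y$, each $f(\cdot,y)$ is constant on classes. Picking $x_C\in C$ for each class we get $\{f\in B\}=\bigcup_C C\times\{y:f(x_C,y)\in B\}$, a countable union of rectangles.

In Proposition 1 the separable metric structure was used twice: $X$ was cut into *countably many* pieces, and each piece was *small enough* that replacing $x$ by $x_i$ costs little. A space is separable if it has a countable dense subset. Without a metric, separability still gives the countable dense set but no countable supply of small pieces. The following facts are known for Hausdorff $X,Y$. Equality holds in (1)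

- if $X$, $Y$ and $X\times Y$ are Lindelöf (for example if each of $X$, $Y$ is compact or separable metric);
- if $X$ or $Y$ is a separable metric space;
- if $X$ is $\sigma$-compact and locally compact, and $Y$ is separable.

On the other hand, equality may fail when $X$ is discrete and $Y$ is a separable compact space. In that failure the discrete space is large and far from separable. So the paper "Measures On Topological Spaces" (doi:10.1007/bf02432851) leads to the question: *is $\mathcal{Ba}(X\times Y)=\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$ for all separable Hausdorff spaces $X$ and $Y$?*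

The answer is no, in ZFC, even for very good spaces. To say how good, recall three notions. A space is *zero-dimensional* if it has a base of clopen sets (the Cantor set, for instance). A zero-dimensional Hausdorff space is Tychonoff, since indicators of clopen sets separate points from closed sets. A *development* of a space is a sequence of open covers $\mathcal G_0,\mathcal G_1,\dots$ such that for each point $p$ and each open $U\ni p$ there is $N$ for which the star $\operatorname{St}(p,\mathcal G_N)=\bigcup\{G\in\mathcal G_N:p\in G\}$ is contained in $U$. A *Moore space* is a regular Hausdorff space with a development. Every metric space is one: let $\mathcal G_N$ consist of all balls of radius $2^{-N}$, so that the star of $p$ lies in the ball of radius $2\cdot2^{-N}$ around $p$. Finally, a space is *ccc* if every disjoint family of nonempty open sets is countable.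

**Theorem 3.** There are separable, locally compact, first countable, zero-dimensional (hence Tychonoff) Hausdorff Moore spaces $X,Y$ and a clopen set $W\subset X\times Y$ with $W\notin\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$. Since $1_W$ is continuous, $W\in\mathcal{Ba}(X\times Y)$, so $\mathcal{Ba}(X\times Y)\neq\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$. One may even take $X=Y$.

**Theorem 4.** For a Hausdorff space $Y$ the following are equivalent:

- (a) every metrizable continuous image of $Y$ is separable (this holds for example if $Y$ is separable, Lindelöf, or ccc);
- (b) $\mathcal{Ba}(X\times Y)=\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$ for every $\sigma$-compact Hausdorff space $X$;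
- (c) $\mathcal{Ba}(X\times Y)=\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$ for the compact space $X=\{0,1\}^{\omega_1}$.

In particular, local compactness is superfluous in the third known case above. By Theorem 3, $\sigma$-compactness there cannot be replaced by separability, even for locally compact spaces.

We begin with Theorem 4, because its positive half is the freezing argument pushed as far as compactness allows.

## 2. Freezing the second variable uniformly over compact sets

This section proves (a)$\Rightarrow$(b) of Theorem 4. We now freeze $y$ instead of $x$. To call $y$ and $y'$ close we ask that $f(\cdot,y)$ and $f(\cdot,y')$ be uniformly close on a compact set. We may assume $X,Y\neq\emptyset$.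

**Step 1: a continuous map into a metric space.** Write $X=\bigcup_{n\ge1}K_n$ with $K_n$ nonempty, compact and increasing, and let $f:X\times Y\to\mathbb R$ be continuous. Let $C(K_n)$ carry the sup norm and put $\Phi_n(y)=f(\cdot,y)|_{K_n}$. We check that $\Phi_n:Y\to C(K_n)$ is continuous. Fix $y_0\in Y$ and $\varepsilon>0$. For each $x\in K_n$ there are open $U_x\ni x$ and $V_x\ni y_0$ with $|f-f(x,y_0)|<\varepsilon/2$ on $U_x\times V_x$. Cover $K_n$ by $U_{x_1},\dots,U_{x_r}$ and let $V=\bigcap_iV_{x_i}$. If $y\in V$ and $x'\in K_n$, say $x'\in U_{x_i}$, then both $f(x',y)$ and $f(x',y_0)$ are within $\varepsilon/2$ of $f(x_i,y_0)$, so $|f(x',y)-f(x',y_0)|<\varepsilon$. Thus $\|\Phi_n(y)-\Phi_n(y_0)\|\le\varepsilon$ on $V$.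

**Step 2: countably many pieces.** The image $\Phi_n(Y)$ is a metrizable continuous image of $Y$, hence separable by (a). Choose $y_{n,i}\in Y$, $i\in\omega$, with $\{\Phi_n(y_{n,i}):i\in\omega\}$ dense in $\Phi_n(Y)$. The sets
$$V_{n,i}=\{y:\|\Phi_n(y)-\Phi_n(y_{n,i})\|<1/n\}$$
are Baire sets, being defined by continuous functions of $y$, and for fixed $n$ they cover $Y$.

**Step 3: freeze and pass to the limit.** Put $f_n(x,y)=f(x,y_{n,i})$ for $x\in X$ and $y\in V_{n,i}\setminus\bigcup_{j<i}V_{n,j}$. Each $f(\cdot,y_{n,i})$ is continuous on $X$, so, exactly as in Proposition 1, $\{f_n\in B\}$ is a countable union of rectangles with Baire sides. Also $|f_n-f|\le1/n$ on $K_n\times Y$. Each $x\in X$ lies in $K_n$ for all large $n$, so $f_n\to f$ pointwise and $f$ is $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$-measurable. With (1) this is (b). $\square$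

*The examples in (a).* Separability, the Lindelöf property and ccc pass to continuous images. It remains to see that each implies separability of a metric space $M$. For separability there is nothing to prove. If $M$ is Lindelöf, choose for each $n$ a countable cover by balls of radius $1/n$; the centers of all these balls form a countable dense set. If $M$ is ccc, a maximal set $S_n$ of points at mutual distances at least $1/n$ is countable, because the balls of radius $1/(2n)$ around its points are disjoint. By maximality every point is within $1/n$ of $S_n$, so $\bigcup_nS_n$ is countable and dense.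

## 3. Uncountably many separated points against $\{0,1\}^{\omega_1}$

The implication (b)$\Rightarrow$(c) is trivial, because $\{0,1\}^{\omega_1}$ is compact. This section proves (c)$\Rightarrow$(a). Two facts are needed.

**Lemma 5.** (i) If $W\in\sigma(\mathcal E)$ for a family $\mathcal E$ of sets, then $W\in\sigma(\mathcal E_0)$ for some countable $\mathcal E_0\subset\mathcal E$. (ii) For every $A\in\mathcal{Ba}(\{0,1\}^{\omega_1})$ there is a countable $T\subset\omega_1$ such that $A$ depends only on the coordinates in $T$: if $x|_T=x'|_T$, then $x\in A\iff x'\in A$.

**Proof.** (i) The union of all $\sigma(\mathcal E_0)$ with $\mathcal E_0\subset\mathcal E$ countable contains $\mathcal E$ and is closed under complements. It is closed under countable unions, because countably many countable subfamilies have a countable union. So it is a $\sigma$-algebra, hence all of $\sigma(\mathcal E)$.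

(ii) The continuous functions on $\{0,1\}^{\omega_1}$ that depend on finitely many coordinates form an algebra that contains the constants and separates points. By Stone–Weierstrass every continuous function $u$ is a uniform limit of such functions $u_j$, with $u_j$ depending on a finite set $T_j$. So $u$ depends only on the coordinates in the countable set $\bigcup_jT_j$, and so does each set $\{u\in B\}$. The sets that depend on countably many coordinates form a $\sigma$-algebra. It makes all continuous functions measurable, so it contains $\mathcal{Ba}(\{0,1\}^{\omega_1})$. $\square$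

So a singleton in $\{0,1\}^{\omega_1}$ is closed but not Baire.

**Example 6 (the discrete failure).** Let $Y=\omega_1$ be discrete and $X=\{0,1\}^{\omega_1}$. The set $W=\{(x,\alpha):x(\alpha)=1\}$ is clopen in $X\times Y$. If it were in $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$, Lemma 5(i) would put it in $\sigma(\{A_n\times B_n:n\in\omega\})$ with Baire sets $A_n,B_n$. Then all sections $\{x:(x,\alpha)\in W\}$ would lie in $\sigma(\{A_n:n\in\omega\})$ and so, by Lemma 5(ii), depend only on one common countable $T\subset\omega_1$. For $\alpha\notin T$ the section $\{x:x(\alpha)=1\}$ does not. The compact space $X$ is separable: choose distinct $r_\alpha\in2^\omega$ for $\alpha<\omega_1$; the points $x(\alpha)=1_C(r_\alpha)$, with $C$ one of the countably many clopen subsets of $2^\omega$, are dense, since finitely many distinct $r_\alpha$ can be given arbitrary values in $\{0,1\}$ by a suitable $1_C$. So, up to the order of the factors, this is an instance of the failure "discrete times separable compact".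

The proof of (c)$\Rightarrow$(a) transports Example 6 to any $Y$ with a nonseparable metrizable image.

**Step 1: find a copy of the index set.** Suppose (a) fails, and let $\varphi:Y\to M$ be continuous onto a nonseparable metric space $(M,d)$. For some $\varepsilon>0$ there is an uncountable $\varepsilon$-separated set in $M$. Otherwise, for each $n\ge1$, a maximal $1/n$-separated set would be countable, and the union of these sets would be countable and dense. So there are $p_\alpha\in M$, $\alpha<\omega_1$, with $d(p_\alpha,p_\beta)\ge\varepsilon$ for $\alpha\neq\beta$.

**Step 2: a continuous function on $X\times Y$.** With $X=\{0,1\}^{\omega_1}$ put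
$$\psi_\alpha(y)=\max\big(0,\,1-4d(\varphi(y),p_\alpha)/\varepsilon\big),\qquad F(x,y)=\sum_{\alpha<\omega_1}x(\alpha)\psi_\alpha(y).$$
Here $\psi_\alpha(y)>0$ exactly when $\varphi(y)\in B(p_\alpha,\varepsilon/4)$. A ball of radius $\varepsilon/4$ around $q\in M$ meets at most one of these balls: meeting two would give $d(q,p_\alpha)<\varepsilon/2$ and $d(q,p_\beta)<\varepsilon/2$, so $d(p_\alpha,p_\beta)<\varepsilon$. Hence each $y\in Y$ has an open neighborhood $N$ on which at most one $\psi_\alpha$ is not identically $0$. On $X\times N$ the function $F$ is $0$ or $x(\alpha)\psi_\alpha(y)$ for a single $\alpha$. So $F$ is continuous, and $W=\{F>1/2\}\in\mathcal{Ba}(X\times Y)$.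

**Step 3: $W$ is not in the product $\sigma$-algebra.** Suppose it is. By Lemma 5(i), $W\in\sigma(\{A_n\times B_n:n\in\omega\})$ with $A_n\in\mathcal{Ba}(X)$, $B_n\in\mathcal{Ba}(Y)$. The sets $E\subset X\times Y$ all of whose sections $E^y=\{x:(x,y)\in E\}$ lie in $\sigma(\{A_n:n\in\omega\})$ form a $\sigma$-algebra. It contains each $A_n\times B_n$, whose sections are $A_n$ or $\emptyset$, so it contains $W$. By Lemma 5(ii) each $A_n$ depends on a countable set $T_n$ of coordinates, so every $W^y$ depends only on $T=\bigcup_nT_n$. Take $\alpha\in\omega_1\setminus T$ and $y$ with $\varphi(y)=p_\alpha$. Then $\psi_\alpha(y)=1$ and all other $\psi_\beta(y)$ vanish, so $W^y=\{x:x(\alpha)=1\}$. This set does not depend only on $T$, a contradiction. So (c) fails, and Theorem 4 is proved. $\square$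

## 4. Membership in the product $\sigma$-algebra seen through countably many functions

From here on both factors are separable and neither need be $\sigma$-compact. Let us see where freezing stops. Let $D=\{d_0,d_1,\dots\}$ be dense in $X$. There is no countable exhaustion by compact sets over which to take suprema. The substitute that separability offers is to call $y,y'$ close when $f(d_i,y)$ and $f(d_i,y')$ are close for $i\le n$. This does cut $Y$ into countably many Baire pieces, since $y\mapsto(f(d_0,y),\dots,f(d_n,y))$ maps $Y$ into a separable metric space. Freezing then yields measurable $f_n$ with $|f_n-f|\le1/n$ on $\{d_0,\dots,d_n\}\times Y$, so $f_n\to f$ on $D\times Y$. But at a point $x\notin D$ the argument gives no control at all: closeness on finitely many points of $D$ says nothing about $f(x,y)$ and $f(x,y')$. The value $f(x,y)$ is a limit of values on $D$, but along a way of approaching $x$ that may depend on $x$ wildly.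

To exploit this for a counterexample we need to know what the product $\sigma$-algebra can do. Let $I=[0,1]^\omega$ with a compatible metric $d$.

**Lemma 7.** If $W\in\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$, there are continuous $h:X\to I$, $g:Y\to I$ and a Borel set $G\subset I\times I$ with $W=\{(p,q):(h(p),g(q))\in G\}$.

**Proof.** Let $\mathcal S$ be the family of all sets $h^{-1}(H)$ with $h:X\to\mathbb R^\omega$ continuous and $H\subset\mathbb R^\omega$ Borel. It is closed under complements. Given $h_j^{-1}(H_j)$, $j\in\omega$, let $h=(h_j)_j:X\to(\mathbb R^\omega)^\omega\cong\mathbb R^\omega$ and let $\pi_j$ be the $j$-th projection; then $\bigcup_jh_j^{-1}(H_j)=h^{-1}\big(\bigcup_j\pi_j^{-1}(H_j)\big)\in\mathcal S$. So $\mathcal S$ is a $\sigma$-algebra. It makes every continuous real function measurable, so $\mathcal{Ba}(X)\subset\mathcal S$. Conversely, the Borel sets of $\mathbb R^\omega$ are generated by conditions on single coordinates, so $\mathcal S\subset\mathcal{Ba}(X)$. Hence $\mathcal S=\mathcal{Ba}(X)$.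

In the same way the sets $(h\times g)^{-1}(G)$, with $h:X\to\mathbb R^\omega$ and $g:Y\to\mathbb R^\omega$ continuous and $G\subset\mathbb R^\omega\times\mathbb R^\omega$ Borel, form a $\sigma$-algebra on $X\times Y$: for a countable union combine all the $h_j$ into one map and all the $g_j$ into one map. It contains every rectangle $h^{-1}(H)\times g^{-1}(K)=(h\times g)^{-1}(H\times K)$, that is, every $A\times C$ with Baire sides. Hence it contains $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$. Finally compose $h$ and $g$ with a homeomorphism $\mathbb R^\omega\to(0,1)^\omega$. Since $(0,1)^\omega$ is a countable intersection of open subsets of $I$, Borel subsets of $(0,1)^\omega\times(0,1)^\omega$ are Borel in $I\times I$. $\square$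

There is a converse that we shall use for experiments. If $h:X\to S$ and $g:Y\to S'$ are continuous into separable metric spaces and $E\subset S\times S'$ is Borel, then $\{(p,q):(h(p),g(q))\in E\}\in\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$. Indeed the Borel sets of $S\times S'$ are generated by rectangles $O\times O'$ with open sides, and $h^{-1}(O)$, $g^{-1}(O')$ are Baire sets.

Lemma 7 also shows how separability can help a counterexample. If $D$ is countable and dense in both spaces, then $h$ and $g$ are determined by their restrictions to $D$. There are only $\mathfrak c=|2^\omega|$ triples $(h|_D,g|_D,G)$, since $|I|^\omega=\mathfrak c$ and $I\times I$ has $\mathfrak c$ Borel subsets. So one can hope to defeat them one at a time, provided the spaces have $\mathfrak c$ points outside $D$ at which something is still free to be decided.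

## 5. Finite approximations that guess a partner

The spaces will have the form $D\sqcup2^\omega$: a countable set $D$ of isolated points, and for each $x\in2^\omega$ a sequence in $D$ that is made to converge to $x$. The clopen set $W$ will be described on $D\times D$ by one fixed function $f$, and the freedom lies in the choice of the convergent sequences.

*Notation.* For $x\in2^\omega$, $x|k\in2^k$ is the restriction to the first $k$ digits. Let $*$ be a symbol that lies neither in $2^\omega$ nor in any $2^k$; so for $y\in 2^\omega$ the statements $*=y|k$ and $*=y$ are false. Put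
$$D=\{(k,s,w):k\in\omega,\ s\in2^k,\ w\in2^k\cup\{*\}\},$$
a countable set. Read $(k,s,w)$ as an approximation of length $k$: $s$ is its own name, and $w$ is a guess for the name of a partner in the other space, with $*$ meaning "no guess". For $m=(k,s,w)$ and $n=(l,t,z)$ in $D$ define $f(m,n)\in\{0,1\}$ by
$$f(m,n)=1\iff\begin{cases}t|k=w&\text{if }k\le l,\\ s|l=z&\text{if }k>l.\end{cases}\tag{2}$$
The shorter approximation compares its guess with the name of the longer one. For example, with $n=(2,10,01)$ we have $f((1,0,1),n)=1$, since $10|1=1$ is the guess of the first entry, and $f((3,011,*),n)=1$, since $011|2=01$ is the guess of $n$. But $f((3,001,*),n)=0$.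

**Definition ($(x,\xi)$-sequence).** Let $x\in2^\omega$ and $\xi\in2^\omega\cup\{*\}$. An $(x,\xi)$-sequence is a sequence $m_i=(k_i,x|k_i,w_i)\in D$ with $k_0<k_1<\cdots$ such that for every $y\in2^\omega$, for all but finitely many $i$,
$$w_i=y|k_i\iff y=\xi .\tag{3}$$

So if $\xi\in2^\omega$, the guesses are eventually the right initial segments of $\xi$. If $\xi=*$, every $y\in2^\omega$ is eventually not guessed. Three examples will be important.

- $\big((k,x|k,y|k)\big)_k$ is an $(x,y)$-sequence.
- $\big((k,x|k,*)\big)_k$ is an $(x,*)$-sequence.
- Fix $z\in2^\omega$ and let $w_k$, $k\ge1$, be $z|k$ with its last digit flipped. Then $\big((k,x|k,w_k)\big)_{k\ge1}$ is an $(x,*)$-sequence: $w_k\ne z|k$ for every $k$, and if $y|j\neq z|j$, then for $k>j$ we have $w_k|j=z|j\ne y|j$, so $w_k\neq y|k$.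

In the third example the guesses converge to $z$ in the Cantor set and are nevertheless wrong every time.

**Data.** Suppose we are given functions $\xi,\eta:2^\omega\to2^\omega\cup\{*\}$ with
$$\xi(x)=y\iff\eta(y)=x\qquad(x,y\in2^\omega),\tag{4}$$
and for each $x\in2^\omega$ an $(x,\xi(x))$-sequence $P_x$, and for each $y\in2^\omega$ a $(y,\eta(y))$-sequence $Q_y$. Thus $\xi$ and $\eta$ are mutually inverse partial matchings of two copies of $2^\omega$, with $*$ meaning "unmatched".

**Step 1: the spaces.** Let $X=D\sqcup2^\omega$. Points of $D$ are isolated, and $x\in2^\omega$ has the basic neighborhoods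
$$B_N(x)=\{x\}\cup\{(k,s,w)\in P_x:k\ge N\},\qquad N\in\omega.$$
Define $Y=D\sqcup2^\omega$ in the same way from the $Q_y$. We check the properties for $X$; the proof for $Y$ is the same.

If $x|N\ne x'|N$, then $B_N(x)\cap B_N(x')=\emptyset$, because a common element $(k,s,w)$ would have $k\ge N$ and $s=x|k=x'|k$. Also $(k,s,w)\notin B_{k+1}(x)$. So $X$ is Hausdorff. Each $B_N(x)$ is open, and it is compact, being a convergent sequence with its limit, since every $B_M(x)$ contains all but finitely many of its points. A compact subset of a Hausdorff space is closed, so $B_N(x)$ is clopen; singletons of $D$ are clopen as well. Hence $X$ is locally compact, zero-dimensional and first countable. Since $P_x$ is infinite with strictly increasing first coordinates, every $B_N(x)$ meets $D$, so $D$ is a countable dense subset.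

The open covers $\mathcal G_N=\{\{m\}:m\in D\}\cup\{B_N(x):x\in2^\omega\}$ form a development. The only member of $\mathcal G_N$ containing $x\in2^\omega$ is $B_N(x)$, so the star of $x$ is $B_N(x)$. The star of $(k,s,w)$ is its singleton when $N>k$, because points of $D$ in a set $B_N(x')$ have first coordinate at least $N$. Since $X$ is regular (zero-dimensional Hausdorff), it is a Moore space.

**Step 2: the clopen set.** Extend $f$ to $F:X\times Y\to\{0,1\}$: put $F=f$ on $D\times D$ and, for $x,y\in2^\omega$, $m=(k,s,w)$, $n=(l,t,z)$ in $D$,
$$F(x,n)=1\iff x|l=z,\qquad F(m,y)=1\iff w=y|k,\qquad F(x,y)=1\iff\xi(x)=y.\tag{5}$$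
We show that every point has a neighborhood on which $F$ is constant.

At $(m,n)\in D\times D$ this is clear, since the point is isolated.

At $(x,n)$ with $n=(l,t,z)$: if $m=(k,x|k,w)\in P_x$ and $k>l$, then by (2) $f(m,n)=1\iff(x|k)|l=z\iff x|l=z\iff F(x,n)=1$. So $F$ is constant on $B_{l+1}(x)\times\{n\}$.

At $(m,y)$ with $m=(k,s,w)$: if $n=(l,y|l,z)\in Q_y$ and $l\ge k$, then $f(m,n)=1\iff y|k=w\iff F(m,y)=1$. So $F$ is constant on $\{m\}\times B_k(y)$.

At $(x,y)\in2^\omega\times2^\omega$: apply (3) to $P_x$ with test point $y$, and to $Q_y$ with test point $x$. This gives $N$ such that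
$$w=y|k\iff\xi(x)=y\quad\text{for all }(k,x|k,w)\in P_x,\ k\ge N,$$
$$z=x|l\iff\eta(y)=x\quad\text{for all }(l,y|l,z)\in Q_y,\ l\ge N.$$
Take such $m=(k,x|k,w)$ and $n=(l,y|l,z)$. If $k\le l$, then $f(m,n)=1\iff y|k=w\iff\xi(x)=y$. If $k>l$, then $f(m,n)=1\iff x|l=z\iff\eta(y)=x\iff\xi(x)=y$ by (4). Similarly $F(m,y)=1\iff w=y|k\iff\xi(x)=y$, and $F(x,n)=1\iff x|l=z\iff\eta(y)=x\iff\xi(x)=y$. So $F$ equals $F(x,y)$ on all of $B_N(x)\times B_N(y)$.

Hence $F$ is continuous, $W=\{F=1\}$ is clopen in $X\times Y$, and
$$(x,y)\in W\iff\xi(x)=y\qquad(x,y\in2^\omega).\tag{6}$$
So any choice of data gives spaces and a clopen set as in Theorem 3, except that we do not know yet whether $W\notin\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$.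

## 6. Three choices of the matching that leak

Which data should one take? Only the part of $W$ in $2^\omega\times2^\omega$ matters. The set $D$ is a countable union of clopen singletons, so $D$ and $2^\omega=X\setminus D$ are Baire in $X$. The set $W\cap(D\times Y)$ is the countable union of the rectangles $\{m\}\times\{q:(m,q)\in W\}$ with clopen sides, and similarly for $W\cap(X\times D)$. Using the converse noted after Lemma 7, we see: *if there are continuous $h,g$ on $X,Y$ into separable metric spaces and a Borel set $E$ with $\xi(x)=y\iff(h(x),g(y))\in E$ for all $x,y\in2^\omega$, then $W\in\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$.* In this case we say that the matching leaks.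

*A definable matching leaks.* Let $h_1:X\to2^\omega$ be $h_1(x)=x$ and $h_1(k,s,w)=s000\dots$. It is continuous, since $h_1$ maps $B_N(x)$ into the set of sequences that extend $x|N$. Let $g_1:Y\to2^\omega$ be defined in the same way. If $\{(x,y):\xi(x)=y\}$ is Borel in $2^\omega\times2^\omega$, take this set for $E$.

*A wild matching of all points also leaks.* Suppose $\xi$ is injective with values in $2^\omega$, however irregular. Put $h_2(x)=\xi(x)$, $h_2(k,s,w)=w000\dots$ for $w\neq*$, and $h_2(k,s,*)=000\dots$. By (3) with $y=\xi(x)$, the guesses along $P_x$ are eventually $\xi(x)|k$, so $h_2$ is continuous. And $\xi(x)=y\iff h_2(x)=g_1(y)$.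

*Leaving some points unmatched with the guess $*$ does not help.* Suppose $P_x=\big((k,x|k,*)\big)_k$ whenever $\xi(x)=*$. Put $h_2(x)=000\dots$ at these points. Then $h_2$ is still continuous. So is the function $h_3$ that is $1$ at all $(k,s,*)$ and at all $x$ with $\xi(x)=*$, and $0$ elsewhere. Now $\xi(x)=y\iff h_3(x)=0$ and $h_2(x)=g_1(y)$.

This is the obstruction: the guesses that make $W$ clopen can be read off by a continuous function. What we have not used is that an unmatched point may have a *misleading* sequence. Suppose that for some $x$ with $\xi(x)=*$ we let $P_x$ alternate between guesses $*$ and guesses that are $111\dots|k$ with the last digit flipped. This is an $(x,*)$-sequence, and neither $h_2$ nor $h_3$ converges along it, so no continuous function on $X$ agrees with $h_2$ or with $h_3$ on $D$. One sacrificed point $x$ removes the offending functions.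

So the plan for a triple $(h,g,G)$ is as follows. If some unused point has a misleading sequence along which $h$ (or $g$) diverges, use it, and the triple is harmless. If there is none, then $h$ and $g$ behave well along *all* misleading sequences, and we must show that they are then too blind to tell a matched pair from an unmatched one. The blindness is a lemma about a single point.

## 7. Convergence along all wrong guesses forces blindness

**Lemma 8.** Let $h:D\to I$ be a function and $x\in2^\omega$, and suppose that $h$ converges along every $(x,*)$-sequence. Then the limit $r_x$ is the same for all $(x,*)$-sequences, and the set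
$$\{y\in2^\omega:h(k,x|k,y|k)\not\to r_x\ (k\to\infty)\}$$
is countable.

**Proof.** *One limit.* Given two $(x,*)$-sequences, pick terms alternately from them with strictly increasing first coordinates. The result is an $(x,*)$-sequence: for each $y$ only finitely many terms of each given sequence guess $y|k$. So $h$ converges along the new sequence. It has subsequences in common with both given sequences, so the two limits coincide.

*Countably many exceptions.* The set in question is the union over $j\ge1$ of the sets
$$E_j=\{y\in 2^\omega:d\big(h(k,x|k,y|k),r_x\big)\ge1/j\text{ for infinitely many }k\}.$$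
We show that every $E_j$ is finite. Suppose $E_j$ is infinite. By compactness of $2^\omega$ there are $y_0,y_1,\dots\in E_j$ converging to some $z\in2^\omega$ with $y_i\neq z$ for all $i$. Since $y_i|k\ne z|k$ for all large $k$, and the inequality defining $E_j$ holds for infinitely many $k$, we can choose $k_0<k_1<\cdots$ with
$$y_i|k_i\neq z|k_i,\qquad d\big(h(k_i,x|k_i,y_i|k_i),r_x\big)\ge1/j.$$
Then $\big((k_i,x|k_i,y_i|k_i)\big)_i$ is an $(x,*)$-sequence. The point $z$ is never guessed. If $y\ne z$, say $y|j'\neq z|j'$, then for all large $i$ we have $k_i\ge j'$ and $y_i|j'=z|j'\neq y|j'$, so $y_i|k_i\neq y|k_i$. But along this sequence $h$ stays at distance at least $1/j$ from $r_x$, while it must converge to $r_x$. This contradiction proves the lemma. $\square$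

In words: correct guesses of infinitely many different partners can be diagonalized into wrong guesses. Hence, for all but countably many $y$, the matched sequence $\big((k,x|k,y|k)\big)_k$ and the unmatched sequence $\big((k,x|k,*)\big)_k$ give $h$ the same limit at $x$.

## 8. A recursion of length $\mathfrak c$

We now choose $\xi,\eta,P_x,Q_y$. Enumerate all triples $(h,g,G)$, with $h,g:D\to I$ arbitrary functions and $G\subset I\times I$ Borel, as $(h_\alpha,g_\alpha,G_\alpha)$, $\alpha<\mathfrak c$. Along the stages $\alpha<\mathfrak c$ we define $\xi(x),P_x$ for $x$ in a growing set $U\subset2^\omega$ and $\eta(y),Q_y$ for $y$ in a growing set $V\subset2^\omega$. At most one point is added to each of $U,V$ per stage, so before stage $\alpha$ we have $|U|,|V|\le|\alpha|<\mathfrak c$. We keep the following invariant: if $x\in U$ and $\xi(x)=y\ne*$, then $y\in V$ and $\eta(y)=x$; and if $y\in V$ and $\eta(y)=x\neq*$, then $x\in U$ and $\xi(x)=y$.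

At stage $\alpha$ write $h,g,G$ for $h_\alpha,g_\alpha,G_\alpha$, and $U,V$ for the current sets.

**Case 1: $h$ can be made discontinuous.** There are $x\in2^\omega\setminus U$ and an $(x,*)$-sequence $P$ along which $h$ does not converge. Choose such $x,P$; put $x$ into $U$, $\xi(x)=*$, $P_x=P$.

**Case 2: $g$ can be made discontinuous.** Case 1 fails, but there are $y\in2^\omega\setminus V$ and a $(y,*)$-sequence $Q$ along which $g$ does not converge. Choose such $y,Q$; put $y$ into $V$, $\eta(y)=*$, $Q_y=Q$.

In both cases the invariant survives, because the new point has value $*$ and no earlier value changes.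

**Case 3: neither.** Then $h$ converges along every $(x,*)$-sequence for every $x\notin U$, and $g$ converges along every $(y,*)$-sequence for every $y\notin V$. We look for a new pair $(x,y)$ at which both functions are blind to whether $x$ and $y$ are matched. For a single $x\notin U$, Lemma 8 tells us that most $y$ are good for $h$; for a single $y\notin V$, most $x$ are good for $g$. To find a pair good for both we use Fubini's theorem, for the coin-tossing measure $\lambda$ on $2^\omega$. This needs Borel sets that do not mention $U$ and $V$.

*The exceptional set for $h$.* Let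
$$L=\{x\in2^\omega:\big(h(k,x|k,*)\big)_k\text{ converges}\},\qquad\rho(x)=\lim_kh(k,x|k,*)\quad(x\in L),$$
$$R=\{(x,y)\in L\times2^\omega:h(k,x|k,y|k)\not\to\rho(x)\}.$$
The maps $x\mapsto h(k,x|k,*)$ and $(x,y)\mapsto h(k,x|k,y|k)$ are locally constant, hence continuous. So $L$, the set where a sequence of continuous maps into the complete metric space $I$ is Cauchy, is Borel, and $\rho$ is a Borel map on $L$ as a pointwise limit. The set $R$ is Borel in $2^\omega\times2^\omega$, because $(x,y)\in R$ means that $x\in L$ and that for some $j\ge1$ the inequality $d(h(k,x|k,y|k),\rho(x))\ge1/j$ holds for infinitely many $k$.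

Let $x\notin U$. Since $\big((k,x|k,*)\big)_k$ is an $(x,*)$-sequence, $x\in L$ and $\rho(x)=r_x$. So the section $R_x=\{y:(x,y)\in R\}$ is the exceptional set of Lemma 8, which is countable, and $\lambda(R_x)=0$. Therefore the two sets
$$2^\omega\setminus L\quad\text{and}\quad\{x:\lambda(R_x)>0\}$$
are contained in $U$ and have fewer than $\mathfrak c$ elements. Both are Borel, the second by the measurability part of Fubini's theorem. By the perfect set theorem an uncountable Borel subset of $2^\omega$ has cardinality $\mathfrak c$. Hence both sets are countable, thus $\lambda$-null. So $\lambda(L)=1$ and $\lambda^2(R)=\int\lambda(R_x)\,d\lambda(x)=0$.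

*The exceptional set for $g$.* Symmetrically, let $L'$ be the set of $y$ for which $\rho'(y)=\lim_kg(k,y|k,*)$ exists, and
$$R'=\{(x,y)\in2^\omega\times L':g(k,y|k,x|k)\not\to\rho'(y)\}.$$
Lemma 8, applied to $g$ and to points $y\notin V$, shows that $2^\omega\setminus L'$ and the set of $y$ for which $\{x:(x,y)\in R'\}$ has positive measure are Borel subsets of $V$, hence countable. So $\lambda(L')=1$ and $R'$ is a Borel $\lambda^2$-null set.

*The new pair.* The set $\Omega=(L\times L')\setminus(R\cup R')$ is Borel with $\lambda^2(\Omega)=1$. By Fubini the Borel set $\{x:\lambda(\Omega_x)=1\}$ has measure $1$, so it is uncountable and has cardinality $\mathfrak c>|U|$. Choose $x\notin U$ in it. The Borel set $\Omega_x$ has measure $1$, hence cardinality $\mathfrak c>|V|$; choose $y\in\Omega_x\setminus V$. Put $x$ into $U$ and $y$ into $V$, and decide against $G$: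

- if $(\rho(x),\rho'(y))\notin G$, match them: $\xi(x)=y$, $\eta(y)=x$, $P_x=\big((k,x|k,y|k)\big)_k$, $Q_y=\big((k,y|k,x|k)\big)_k$;
- if $(\rho(x),\rho'(y))\in G$, leave both unmatched: $\xi(x)=\eta(y)=*$, $P_x=\big((k,x|k,*)\big)_k$, $Q_y=\big((k,y|k,*)\big)_k$.

In *both* sub-cases $h$ converges to $\rho(x)$ along $P_x$ and $g$ converges to $\rho'(y)$ along $Q_y$. In the second this is the definition of $\rho$ and $\rho'$. In the first it holds because $(x,y)\notin R$ and $(x,y)\notin R'$. The invariant is preserved because $x$ and $y$ are new.

**End of the recursion.** For $x$ never put into $U$ let $\xi(x)=*$ and $P_x=\big((k,x|k,*)\big)_k$; for $y$ never put into $V$ let $\eta(y)=*$ and $Q_y=\big((k,y|k,*)\big)_k$. If $\xi(x)=y\in2^\omega$, then $x$ was put into $U$ at some stage, so $\eta(y)=x$ by the invariant, and symmetrically. So (4) holds. By construction each $P_x$ is an $(x,\xi(x))$-sequence and each $Q_y$ is a $(y,\eta(y))$-sequence, as Section 5 requires.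

## 9. $W$ escapes every triple, and a single space $Z$

**Step 1: $W\notin\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$.** Let $X,Y,W$ be built as in Section 5 from the data of Section 8. Suppose $W\in\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$, and take continuous $h:X\to I$, $g:Y\to I$ and a Borel set $G$ from Lemma 7. Let $\alpha$ be such that $(h|_D,g|_D,G)=(h_\alpha,g_\alpha,G_\alpha)$.

For every $x\in2^\omega$ the sequence $P_x$ converges to $x$ in $X$, so $h_\alpha$ converges along $P_x$, with limit $h(x)$. Hence stage $\alpha$ was not in Case 1, since that case would have produced an $x$ with $h_\alpha$ divergent along $P_x$. In the same way, $g_\alpha$ converges along $Q_y$ to $g(y)$ for every $y\in2^\omega$, and stage $\alpha$ was not in Case 2. So it was in Case 3. Let $x,y$ be the points chosen there. The limits of $h_\alpha$ along $P_x$ and of $g_\alpha$ along $Q_y$ are $\rho(x)$ and $\rho'(y)$, so $h(x)=\rho(x)$ and $g(y)=\rho'(y)$. Using (6), the decision made at stage $\alpha$, and Lemma 7 in turn,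
$$(x,y)\in W\iff\xi(x)=y\iff(\rho(x),\rho'(y))\notin G\iff(h(x),g(y))\notin G\iff(x,y)\notin W,$$
a contradiction. Together with the properties checked in Section 5, this proves Theorem 3 for two spaces.

**Step 2: one space in place of two.** Let $Z=X\sqcup Y$ be the topological sum. It is separable, locally compact, first countable, zero-dimensional and Hausdorff, because these properties pass to a sum of two spaces. It is a Moore space: the unions of the $N$-th covers of the two developments form a development of $Z$. The set $X\times Y$ is clopen in $Z\times Z$, so $W\subset X\times Y\subset Z\times Z$ is clopen in $Z\times Z$ and belongs to $\mathcal{Ba}(Z\times Z)$.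

The restriction to $X$ of a continuous function on $Z$ is continuous, so $A\cap X\in\mathcal{Ba}(X)$ for $A\in\mathcal{Ba}(Z)$, and likewise for $Y$. The sets $E\subset Z\times Z$ with $E\cap(X\times Y)\in\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$ form a $\sigma$-algebra. It contains each rectangle $A\times C$ with $A,C\in\mathcal{Ba}(Z)$, since $(A\times C)\cap(X\times Y)=(A\cap X)\times(C\cap Y)$. Hence it contains $\mathcal{Ba}(Z)\otimes\mathcal{Ba}(Z)$. If $W$ were in $\mathcal{Ba}(Z)\otimes\mathcal{Ba}(Z)$, then $W=W\cap(X\times Y)$ would be in $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$, contrary to Step 1. So $W\in\mathcal{Ba}(Z\times Z)\setminus\mathcal{Ba}(Z)\otimes\mathcal{Ba}(Z)$, and Theorem 3 holds with both factors equal to $Z$. $\blacksquare$
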